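\title{Positive algebras of binary relations with intersection, composition and converse do not form a variety}

\begin{abstract}
Let $\Lambda$ be a set of positive operations on binary relations, chosen among union, intersection, the empty relation, the unit, composition, converse and the identity. Let $\mathbf R(\Lambda)$ be the class of algebras isomorphic to $\Lambda$-algebras of binary relations and $\mathbf V(\Lambda)$ the variety it generates. We show that $\mathbf R(\Lambda)\neq\mathbf V(\Lambda)$ whenever $\Lambda$ contains intersection, composition and converse; one finite algebra with $52$ atoms witnesses this for all such $\Lambda$ at once. Moreover, no first-order sentence defines $\mathbf R(\Lambda)$ inside $\mathbf V(\Lambda)$. The proof rests on the fact that a term can only inspect graphs glued from triangles along vertices and edges, while an implication between inequalities can inspect a complete graph on four points.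
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Lambda^+=\{+,\cdot,0,1,;,\smile,1'\}$ and let $\Lambda\subseteq\Lambda^+$. A \emph{$\Lambda$-algebra of binary relations} is given by a set $U$ (the \emph{base}), an equivalence relation $W$ on $U$ (the \emph{unit}) and a set of binary relations, each contained in $W$, that is closed under the operations in $\Lambda$, interpreted as follows: $+$ is union, $\cdot$ is intersection, $0$ is the empty relation, $1$ is $W$, $1'$ is the identity relation $\{(u,u):u\in U\}$, and
\[
R;S=\{(u,v):\exists w\,((u,w)\in R\text{ and }(w,v)\in S)\},\qquad R^\smile=\{(v,u):(u,v)\in R\}.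
\]
If one adds the complement $-R=W\setminus R$ to $\Lambda^+$, this convention gives Tarski's representable relation algebras; we call $\Lambda^+\cup\{-\}$ the \emph{full signature}. Let $\mathbf R(\Lambda)$ be the class of $\Lambda$-algebras isomorphic to a $\Lambda$-algebra of binary relations; these are the \emph{representable} $\Lambda$-algebras.

An \emph{identity} is a universally quantified equation $\tau=\sigma$ between terms, and a \emph{quasi-identity} is a universally quantified implication from a finite conjunction of equations to an equation. A \emph{variety} is a class defined by identities, a \emph{quasivariety} is a class defined by quasi-identities. By Birkhoff's theorem, the closure of a class $\mathbf K$ under homomorphic images, subalgebras and direct products is the class of all algebras that satisfy every identity valid in $\mathbf K$; this is the variety generated by $\mathbf K$. The class $\mathbf R(\Lambda)$ is a quasivariety. Let $\mathbf V(\Lambda)$ be the variety it generates. It is known that for $\Lambda\supseteq\{\cdot,;,\smile\}$ neither $\mathbf R(\Lambda)$ nor $\mathbf V(\Lambda)$ is finitely axiomatizable. The following question is Problem~5.2 of \cite{positive}.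

\begin{quote}
For which $\Lambda\supseteq\{\cdot,;,\smile\}$ does $\mathbf R(\Lambda)=\mathbf V(\Lambda)$ hold?
\end{quote}

The class $\mathbf R(\Lambda)$ is closed under subalgebras, and also under direct products: given algebras on pairwise disjoint bases $U_j$ with units $W_j$, the map $(R_j)_j\mapsto\bigcup_jR_j$ represents their product on the base $\bigcup_jU_j$ with unit $\bigcup_jW_j$. This is the reason for allowing units other than $U\times U$. Hence $\mathbf V(\Lambda)$ is the class of homomorphic images of representable algebras, and the question asks when a quotient of an algebra of relations is again an algebra of relations. In terms of axioms, it asks when every quasi-identity valid for relations follows from the identities valid for relations.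

Equality does hold at both ends of the scale. For $\Lambda=\{\cdot\}$ every semilattice $A$ is represented by $a\mapsto\{(x,x):x\cdot a=x\}$, so $\mathbf R(\Lambda)$ is the variety of semilattices. For $\Lambda=\{;\}$ every semigroup $S$ is represented by $a\mapsto\{(x,xa):x\in S^1\}$, where $S^1$ is $S$ with a neutral element adjoined, so $\mathbf R(\Lambda)$ is the variety of semigroups. At the other end, complement turns implications into equations. Write $\tau\le\sigma$ for $\tau\cdot\sigma=\tau$. If $W=U\times U$, then $1;R;1$ is empty for $R=\emptyset$ and equals $W$ otherwise, so over such units the quasi-identity $\tau_1\le\sigma_1\wedge\dots\wedge\tau_n\le\sigma_n\Rightarrow\tau\le\sigma$ is equivalent to the identity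
\begin{equation}\label{eq:complement}
\tau\le\sigma+1;(\tau_1\cdot-\sigma_1);1+\dots+1;(\tau_n\cdot-\sigma_n);1 .
\end{equation}
An algebra with arbitrary unit $W$ embeds in a product of algebras with square units by $R\mapsto(R\cap(C\times C))_C$, where $C$ runs over the classes of $W$. So if the quasi-identity is valid for relations, then so is \eqref{eq:complement}; and \eqref{eq:complement}, the Boolean laws and $1;0;1=0$ imply the quasi-identity. Thus in the full signature no quasi-identity separates the representable algebras from the variety they generate.

This translation needs complement. One may therefore expect equality to fail for $\{\cdot,;,\smile\}$, and one may hope that it is restored for the richer positive signatures, in which $1;x;1$, union and the identity are available. It is not restored.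

\begin{theorem}\label{thm:A}
For every $k\ge2$ and every $\Lambda$ with $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$, the $\Lambda$-reduct of the finite algebra $\mathcal B_k$ defined in Section~\ref{sec:algebras} lies in $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$. Hence $\mathbf R(\Lambda)\ne\mathbf V(\Lambda)$ for all these $\Lambda$.
\end{theorem}

So the set of signatures asked for is empty, and the algebra $\mathcal B_2$, which has $52$ atoms, shows this for all signatures simultaneously. The algebras $\mathcal B_k$ for large $k$ show that the gap cannot be closed by finitely many axioms.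

\begin{theorem}\label{thm:B}
Let $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$. There is no first-order sentence $\theta$ such that $\mathbf R(\Lambda)$ is the class of those members of $\mathbf V(\Lambda)$ that satisfy $\theta$.
\end{theorem}

Section~\ref{sec:idea} presents the quasi-identity behind the construction. Sections~\ref{sec:algebras} and~\ref{sec:nonrep} define $\mathcal B_k$ and show that it is not representable. Sections~\ref{sec:diagrams} and~\ref{sec:completion} show that $\mathcal B_k$ satisfies all positive identities valid for relations, which completes the proof of Theorem~\ref{thm:A}. Section~\ref{sec:ultra} proves Theorem~\ref{thm:B}. The only outside results used are Birkhoff's theorem, \L o\'s's theorem and the downward L\"owenheim--Skolem theorem.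

\section{An implication that uses four mutually related points}\label{sec:idea}

Consider the quasi-identity
\begin{equation}\label{eq:Q}
\begin{gathered}
x\le(a_1;a_2^\smile)\cdot(b_1;b_2^\smile)\quad\wedge\quad (a_1^\smile;b_1)\cdot(a_2^\smile;b_2)\le c;d^\smile\\
\Longrightarrow\quad x\le\bigl((a_1;c)\cdot(b_1;d)\bigr);\bigl((a_2;c)\cdot(b_2;d)\bigr)^\smile .
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:Qvalid}
The quasi-identity \eqref{eq:Q} is valid in $\mathbf R(\{\cdot,;,\smile\})$.
\end{lemma}

\begin{proof}
Let the variables be binary relations satisfying the premises, and let $(u_1,u_2)\in x$. The first premise gives points $p,q$ with $(u_i,p)\in a_i$ and $(u_i,q)\in b_i$ for $i=1,2$. Then $(p,q)\in a_i^\smile;b_i$ for $i=1,2$, so the second premise gives a point $m$ with $(p,m)\in c$ and $(q,m)\in d$. Now $(u_i,m)\in(a_i;c)\cdot(b_i;d)$ for $i=1,2$, and $m$ witnesses the conclusion.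
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={inner sep=1.5pt}]
\node (u1) at (0,0) {$u_1$}; \node (u2) at (1.6,0) {$u_2$};
\node (p) at (0.8,1.5) {$p$}; \node (q) at (0.8,-1.5) {$q$}; \node (m) at (3.4,0) {$m$};
\draw[thick] (u1)--node[above]{$x$}(u2);
\draw[thick] (u1)--node[left]{$a_1$}(p); \draw[thick] (u2)--node[right]{$a_2$}(p);
\draw[thick] (u1)--node[left]{$b_1$}(q); \draw[thick] (u2)--node[right]{$b_2$}(q);
\draw[thick] (p)--node[above right]{$c$}(m); \draw[thick] (q)--node[below right]{$d$}(m);
\begin{scope}[xshift=5.4cm]
\node (v1) at (0,0) {$u_1$}; \node (v2) at (1,0) {$u_2$}; \node (v3) at (2,0) {$u_3$}; \node (v4) at (3,0) {$u_4$};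
\node (P) at (1.5,1.5) {$p$}; \node (Q) at (1.5,-1.5) {$q$}; \node (M) at (4.6,0) {$m$};
\draw[thick] (v1)--(v2)--(v3)--(v4) (v1)--(P)--(v4) (v1)--(Q)--(v2) (v3)--(Q)--(v4) (P)--(M)--(Q);
\end{scope}
\end{tikzpicture}
\caption{Left: the five points that prove the quasi-identity \eqref{eq:Q}, each edge labeled by the variable that contains it. Right: the configuration that prevents a representation of $\mathcal B_4$; the edge $u_1u_2$ has been stretched to a chain, $q$ is joined to the whole chain and $p$ to its two ends.}
\label{fig:config}
\end{figure}

The points found in this proof are shown on the left of Figure~\ref{fig:config}. Compare them with the points that a single term can produce. To verify $(y,z)\in\tau$ for a term $\tau$, one unfolds $\tau$: a composition $\tau_1;\tau_2$ introduces a middle point $w$ and continues with the pairs $(y,w)$ and $(w,z)$; an intersection continues twice with the same pair; a union chooses a summand. Draw an edge for every pair visited. The resulting graph is glued from triangles along edges, or along vertices when points coincide, and such a graph never contains four mutually adjacent vertices. The first premise of \eqref{eq:Q} produces two triangles $u_1u_2p$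 and $u_1u_2q$ with a common edge. The second premise is then applied to the pair $(p,q)$, which is \emph{not} an edge of that graph, and the four points $u_1,u_2,p,q$ become mutually related.

This suggests how to violate \eqref{eq:Q} without violating any valid identity. Give the points types, let the atoms of a finite algebra be colored edges between types, and define composition by forbidding a few colored triangles. Choose the forbidden triangles so that the configuration on the left of Figure~\ref{fig:config} admits no coloring of the pairs $u_1m$ and $u_2m$, while every graph obtained by unfolding a term can be completed to a fully colored complete graph. The first property defeats representations. The second lets us test any identity on a genuine algebra of relations.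

\section{The algebras $\mathcal B_I$ and their networks}\label{sec:algebras}

An \emph{index order} is a linear order $I$ with a least element $1$ and a greatest element $\ell\ne1$, in which every $i\neq\ell$ has an immediate successor $i+1$ and every $i\ne1$ has an immediate predecessor $i-1$. The finite index orders are $[k]=\{1,\dots,k\}$ with $k\ge2$ and $\ell=k$. Theorem~\ref{thm:A} needs only these; infinite index orders appear in Section~\ref{sec:ultra}. Fix an index order $I$.

\medskip\noindent\textbf{Types and colors.} The \emph{types} are $P$, $Q$, $M$ and $U_i$ for $i\in I$. Each unordered pair of different types has a set of admissible \emph{colors}: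
\begin{itemize}
\item the pairs $\{U_i,M\}$ have the three colors $\mathsf p,\mathsf q,\mathsf b$;
\item the pairs $\{P,M\}$, $\{Q,M\}$, $\{U_1,P\}$, $\{U_\ell,P\}$, $\{U_i,Q\}$ for all $i$, and $\{U_i,U_{i+1}\}$ for $i\ne\ell$ have the two colors $\bullet$ (\emph{solid}) and $\circ$ (\emph{neutral});
\item all other pairs, among them $\{P,Q\}$, have only the color $\circ$.
\end{itemize}
The pairs that may be solid are those drawn in Figure~\ref{fig:config}.

\medskip\noindent\textbf{Forbidden triangles.} The following assignments of colors to the pairs among three different types are \emph{forbidden}:
\begin{center}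
\begin{tabular}{lllll}
(F1) & $i\in\{1,\ell\}$: & $U_iP=\bullet$, & $PM=\bullet$, & $U_iM=\mathsf q$;\\
(F2) & $i\in I$: & $U_iQ=\bullet$, & $QM=\bullet$, & $U_iM=\mathsf p$;\\
(F3) & $i+1<\ell$: & $U_iU_{i+1}=\bullet$, & $U_iM=\mathsf b$, & $U_{i+1}M=\mathsf q$;\\
(F4) & $i+1=\ell$: & $U_iU_{\ell}=\bullet$, & $U_iM=\mathsf b$, & $U_{\ell}M=\mathsf b$.
\end{tabular}
\end{center}
The names of the colors record what they tolerate: $\mathsf p$ tolerates a solid path through $P$, $\mathsf q$ a solid path through $Q$, and $\mathsf b$ both. Rule (F3) lets an edge of color $\mathsf b$ from $U_i$ to $M$ play for $U_{i+1}$ the role that the path through $P$ plays for $U_1$, so that the color $\mathsf b$ climbs along the chain. Rule (F4) is the collision at the top. The neutral color occurs in no forbidden triangle, and each set of three types carries at most one forbidden coloring.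

\medskip\noindent\textbf{Atoms.} The set $S_I$ of \emph{atoms} consists of two atoms $1_X$ (an \emph{identity atom}) and $\delta_X$ for each type $X$, both with source and target $X$, and of the triples $(X,Y,\kappa)$ with $X\ne Y$ and $\kappa$ a color of $\{X,Y\}$, with source $X$ and target $Y$. Put $1_X^\smile=1_X$, $\delta_X^\smile=\delta_X$ and $(X,Y,\kappa)^\smile=(Y,X,\kappa)$. For atoms $s,t,r$ let $C(s,t,r)$ mean that there are types $X,Y,Z$ such that $s$ goes from $X$ to $Y$, $t$ from $Y$ to $Z$, $r$ from $X$ to $Z$, and the following four conditions hold:
\begin{itemize}
\item[(C1)] if $s$ is an identity atom, then $r=t$;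
\item[(C2)] if $t$ is an identity atom, then $r=s$;
\item[(C3)] if $r$ is an identity atom, then $t=s^\smile$;
\item[(C4)] if $X,Y,Z$ are pairwise different, the colors of $s,t,r$ do not form a forbidden triangle.
\end{itemize}

\begin{definition}
$\mathcal B_I$ is the algebra of the full signature whose elements are all subsets of $S_I$, with the Boolean set operations, $0=\emptyset$, $1=S_I$, $1'=\{1_X:X\text{ a type}\}$, $f^\smile=\{s^\smile:s\in f\}$ and
\[
f;g=\{r\in S_I:\ C(s,t,r)\text{ for some }s\in f,\ t\in g\}.
\]
We write $\mathcal B_k=\mathcal B_{[k]}$ and identify an atom with its singleton.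
\end{definition}

For $k=2$ there are five types, which give ten atoms $1_X,\delta_X$. Of the ten pairs of types, two have three colors, seven have two colors and $\{P,Q\}$ has one, for a total of $21$ colored pairs and $42$ further atoms. So $\mathcal B_2$ has $52$ atoms.

\medskip\noindent\textbf{Networks.} A \emph{network} is a set $N$ of nodes, each with a type, together with an admissible color on every pair of nodes of different types, such that no three nodes form a forbidden triangle. We write $yz$ for the unordered pair $\{y,z\}$ and $yz=\kappa$ when it has color $\kappa$. Every ordered pair of nodes carries an atom: if $y$ has type $X$ and $z$ has type $Y$, then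
\[
\lambda(y,z)=\begin{cases}1_X&\text{if }y=z,\\ \delta_X&\text{if }y\ne z\text{ and }X=Y,\\ (X,Y,\text{color of }yz)&\text{if }X\neq Y.\end{cases}
\]
Thus $\lambda(z,y)=\lambda(y,z)^\smile$, and $\lambda(y,z)$ is an identity atom exactly when $y=z$. For all nodes $y,w,z$,
\begin{equation}\label{eq:C}
C\bigl(\lambda(y,w),\lambda(w,z),\lambda(y,z)\bigr).
\end{equation}
Indeed, the hypotheses of (C1), (C2), (C3) say $y=w$, $w=z$, $y=z$ respectively, which gives their conclusions, and (C4) is the defining property of a network.

\begin{example}\label{ex:five}
Let $k=2$ and take nodes $u_1,u_2,p,q,m$ of types $U_1,U_2,P,Q,M$. The pair $pq$ is neutral. Suppose the seven pairs drawn on the left of Figure~\ref{fig:config} are solid. Then (F1) and (F2) force $u_1m=u_2m=\mathsf b$, and (F4) forbids this, so no network arises. If exactly one of the seven pairs is neutral instead, there is a network: if $u_ip$ is neutral, color $u_im$ by $\mathsf q$ and the other pair by $\mathsf b$; if $u_iq$ is neutral, color $u_im$ by $\mathsf p$ and the other pair by $\mathsf b$; if $pm$, $qm$ or $u_1u_2$ is neutral, color both pairs by $\mathsf q$, $\mathsf p$ or $\mathsf b$ respectively.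
\end{example}

A network $N$ gives a concrete algebra $\mathrm{Re}(N)$, consisting of all subsets of $N\times N$, with base $N$ and unit $N\times N$, and a map
\[
f\mapsto\widehat f=\{(y,z)\in N\times N:\lambda(y,z)\in f\}
\]
from $\mathcal B_I$ to $\mathrm{Re}(N)$. This map need not preserve composition, because $N$ may lack witnesses, but \eqref{eq:C} gives one inclusion, and this inclusion passes to all positive terms. For a term $\tau$ and an assignment $\bar f=(f_1,f_2,\dots)$ of elements of $\mathcal B_I$ to the variables, let $\tau(\bar f)$ be the value of $\tau$ in $\mathcal B_I$, and let $\tau^N(\bar f)$ be the value of $\tau$ in $\mathrm{Re}(N)$ under the assignment $(\widehat{f_1},\widehat{f_2},\dots)$.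

\begin{lemma}\label{lem:sound}
Let $N$ be a network and $\tau$ a $\Lambda^+$-term. If $(y,z)\in\tau^N(\bar f)$, then $\lambda(y,z)\in\tau(\bar f)$.
\end{lemma}

\begin{proof}
Induction on $\tau$. For a variable this is the definition of $\widehat f$. For $0$ there is no such pair, for $1$ the conclusion always holds, and for $1'$ we have $y=z$, so $\lambda(y,z)$ is an identity atom. The operations $+$ and $\cdot$ are union and intersection in both algebras. Converse follows from $\lambda(z,y)=\lambda(y,z)^\smile$. If $(y,w)\in\tau_1^N(\bar f)$ and $(w,z)\in\tau_2^N(\bar f)$, then $\lambda(y,w)\in\tau_1(\bar f)$ and $\lambda(w,z)\in\tau_2(\bar f)$ by induction, and \eqref{eq:C} gives $\lambda(y,z)\in\tau_1(\bar f);\tau_2(\bar f)$.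
\end{proof}

\section{$\mathcal B_k$ is not representable}\label{sec:nonrep}

Name the atoms that occur in Figure~\ref{fig:config}:
\begin{gather*}
\alpha_i=(U_i,P,\bullet)\ \ (i\in\{1,k\}),\qquad \beta_i=(U_i,Q,\bullet),\qquad \xi_i=(U_i,U_{i+1},\bullet)\ \ (i<k),\\
\gamma=(P,M,\bullet),\qquad \eta=(Q,M,\bullet),\qquad \varepsilon=(P,Q,\circ),\qquad\chi_i=(U_i,M,\mathsf b).
\end{gather*}
If $s$ goes from $X$ to $Y$ and $t$ from $Y$ to $Z$ with $X,Y,Z$ pairwise different, then $s;t$ consists of all atoms from $X$ to $Z$ except the one, if any, that completes a forbidden triangle. Only the type sets $\{U_i,P,M\}$, $\{U_i,Q,M\}$ and $\{U_i,U_{i+1},M\}$ carry forbidden triangles. This gives the following facts in $\mathcal B_k$.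
\begin{itemize}
\item[(N1)] $\xi_{k-1}\le\beta_{k-1};\beta_k^\smile$, and $\beta_{i+1}\le\xi_i^\smile;\beta_i$ for $i<k$.
\item[(N2)] Both $\alpha_1;\alpha_k^\smile$ and $\beta_1;\beta_k^\smile$ are the set of all atoms from $U_1$ to $U_k$.
\item[(N3)] $\alpha_i^\smile;\beta_i=\varepsilon=\gamma;\eta^\smile$ for $i\in\{1,k\}$, since $\varepsilon$ is the only atom from $P$ to $Q$.
\item[(N4)] By (F1), $\alpha_i;\gamma$ consists of the atoms from $U_i$ to $M$ with colors $\mathsf b,\mathsf p$ for $i\in\{1,k\}$. By (F2), $\beta_i;\eta$ consists of those with colors $\mathsf b,\mathsf q$ for all $i$. Hence $(\alpha_i;\gamma)\cdot(\beta_i;\eta)=\chi_i$ for $i\in\{1,k\}$.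
\item[(N5)] For $i+1<k$, by (F3), $\xi_i^\smile;\chi_i$ consists of the atoms from $U_{i+1}$ to $M$ with colors $\mathsf b,\mathsf p$, so $(\xi_i^\smile;\chi_i)\cdot(\beta_{i+1};\eta)=\chi_{i+1}$. By (F4), $(\xi_{k-1}^\smile;\chi_{k-1})\cdot\chi_k=\emptyset$.
\end{itemize}
Fact (N3) is the reason for giving $\{P,Q\}$ a single color: however a pair from $P$ to $Q$ arises, it must be supplied with a point of type $M$ solidly joined to both ends.

\begin{example}\label{ex:B2}
The algebra $\mathcal B_2$ violates \eqref{eq:Q}. Put $x=\xi_1$, $a_i=\alpha_i$, $b_i=\beta_i$, $c=\gamma$, $d=\eta$. The premises hold by (N2) and (N3). By (N4) the right side of the conclusion is $\chi_1;\chi_2^\smile$, which by (F4) is the single atom $(U_1,U_2,\circ)$ and does not contain $\xi_1$. With Lemma~\ref{lem:Qvalid} this shows that $\mathcal B_2$ is not representable, and Theorem~\ref{thm:A} then shows that \eqref{eq:Q} fails in $\mathbf V(\Lambda)$ for every $\Lambda$ with $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$.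
\end{example}

For general $k$ we build the configuration on the right of Figure~\ref{fig:config} inside a supposed representation. Since $0$ need not belong to $\Lambda$, a representation may send $\emptyset$ to a nonempty relation, and the argument has to allow for this.

\begin{proposition}\label{prop:nonrep}
Let $k\geq 2$. The $\{\cdot,;,\smile\}$-reduct of $\mathcal B_k$ is not in $\mathbf R(\{\cdot,;,\smile\})$. Hence the $\Lambda$-reduct of $\mathcal B_k$ is not in $\mathbf R(\Lambda)$ for any $\Lambda$ with $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$.
\end{proposition}

\begin{proof}
Suppose $\varphi$ is an injective map from $\mathcal B_k$ to binary relations that preserves $\cdot$, $;$ and $\smile$. As $f\le g$ means $f\cdot g=f$, the map $\varphi$ is monotone. So $\varphi(\emptyset)\subseteq\varphi(\xi_{k-1})$, and the inclusion is proper by injectivity. Pick $(u_{k-1},u_k)\in\varphi(\xi_{k-1})\setminus\varphi(\emptyset)$.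

By the first part of (N1) there is $q$ with $(u_{k-1},q)\in\varphi(\beta_{k-1})$ and $(u_k,q)\in\varphi(\beta_k)$. If $(u_{i+1},q)\in\varphi(\beta_{i+1})$, the second part of (N1) gives $u_i$ with $(u_i,u_{i+1})\in\varphi(\xi_i)$ and $(u_i,q)\in\varphi(\beta_i)$; in this way we obtain $u_{k-2},\dots,u_1$. Now $(u_1,u_k)\in\varphi(\beta_1;\beta_k^\smile)$, so (N2) gives $p$ with $(u_1,p)\in\varphi(\alpha_1)$ and $(u_k,p)\in\varphi(\alpha_k)$. Then $(p,q)\in\varphi(\alpha_1^\smile;\beta_1)$, so (N3) gives $m$ with $(p,m)\in\varphi(\gamma)$ and $(q,m)\in\varphi(\eta)$.

For $i\in\{1,k\}$ the points $p$ and $q$ show $(u_i,m)\in\varphi\bigl((\alpha_i;\gamma)\cdot(\beta_i;\eta)\bigr)=\varphi(\chi_i)$, by (N4). If $(u_i,m)\in\varphi(\chi_i)$ and $i+1<k$, then $u_i$ and $q$ show $(u_{i+1},m)\in\varphi\bigl((\xi_i^\smile;\chi_i)\cdot(\beta_{i+1};\eta)\bigr)=\varphi(\chi_{i+1})$, by (N5). By induction $(u_{k-1},m)\in\varphi(\chi_{k-1})$. Therefore $(u_k,m)\in\varphi\bigl((\xi_{k-1}^\smile;\chi_{k-1})\cdot\chi_k\bigr)=\varphi(\emptyset)$, and so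
\[
(u_{k-1},u_k)\in\varphi(\chi_{k-1});\varphi(\emptyset)^\smile=\varphi(\chi_{k-1};\emptyset^\smile)=\varphi(\emptyset),
\]
contrary to the choice of this pair. The second statement follows because a representation of the $\Lambda$-reduct is in particular such a map $\varphi$.
\end{proof}

This proposition is the only place in the proof of Theorem~\ref{thm:A} where the hypothesis $\Lambda\supseteq\{\cdot,;,\smile\}$ is used.

\section{The diagram of a term}\label{sec:diagrams}

We turn to the identities satisfied by $\mathcal B_k$. Lemma~\ref{lem:sound} carries information from $\mathrm{Re}(N)$ to $\mathcal B_I$. For the opposite direction we need, for each atom $r\in\tau(\bar f)$, a network $N$ and a pair labeled $r$ that lies in $\tau^N(\bar f)$. Unfolding $\tau$ produces the nodes and the colors of some pairs; this is done in the present section. Coloring the remaining pairs is the subject of the next one, and it succeeds only because of the special shape of the graphs that unfolding produces.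

\begin{definition}
Let $G_1=(V_1,E_1)$ and $G_2=(V_2,E_2)$ be finite graphs such that $S=V_1\cap V_2$ has one or two elements and is a clique in both graphs. The graph $(V_1\cup V_2,E_1\cup E_2)$ is \emph{glued} from $G_1$ and $G_2$ along $S$. Let $\mathcal G$ be the smallest class of finite graphs that is closed under isomorphism and gluing and contains the complete graphs $K_1,K_2,K_3$.
\end{definition}

Let $G$ be glued from $G_1,G_2$ along $S$. Three properties will be used.
\begin{itemize}
\item[(G1)] $G_i$ is the subgraph of $G$ induced on $V_i$. Indeed, an edge of $G_2$ with both ends in $V_1$ has both ends in $S$, so it is an edge of $G_1$, and the same holds with the indices exchanged.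
\item[(G2)] Every neighbor of a vertex in $V_i\setminus S$ lies in $V_i$. Hence every clique of $G$ lies in $V_1$ or in $V_2$.
\item[(G3)] A walk in $G$ between two vertices of $V_1$ can be shortened to a walk in $G_1$ with the same ends that uses only vertices of the original walk. Indeed, a maximal run of consecutive vertices in $V_2\setminus S$ is preceded and followed by vertices $s,s'$ of $V_1$, which lie in $S$ by (G2). Delete the run, and step from $s$ to $s'$ along the edge $ss'$ if $s\ne s'$, or merge the two occurrences if $s=s'$.
\end{itemize}

A \emph{partial network} $T$ over a finite graph $(N,E)$ assigns a type to every node and an admissible color to every edge whose ends have different types, such that no triangle of the graph is forbidden. The atom $\lambda(y,z)$ is defined, by the same formula as before, when $y=z$ or $yz\in E$. A network $N'$ \emph{extends} $T$ if it contains the nodes of $T$, with the same types and with the same colors on the edges of $T$; then the two functions $\lambda$ agree wherever that of $T$ is defined. For an atom $r$, a \emph{diagram for $r$} is a triple $(T,y,z)$, where $T$ is a partial network over a graph in $\mathcal G$, the nodes $y,z$ are equal or adjacent,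 and $\lambda(y,z)=r$. The pair $(y,z)$ is the \emph{root}; it has $y=z$ exactly when $r$ is an identity atom.

If two partial networks over graphs in $\mathcal G$ share exactly one vertex or exactly one edge, and agree there, then their union is a partial network over the glued graph, because by (G2) and (G1) each triangle is a triangle of one part. A network that extends the union extends both parts.

\begin{lemma}\label{lem:diagram}
Let $\tau$ be a $\Lambda^+$-term, $\bar f$ an assignment in $\mathcal B_I$ and $r\in\tau(\bar f)$ an atom. There is a diagram $(T,y,z)$ for $r$ such that $(y,z)\in\tau^N(\bar f)$ for every network $N$ extending $T$.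
\end{lemma}

\begin{proof}
Induction on $\tau$. The property is invariant under renaming nodes, so diagrams obtained by induction may be taken disjoint and then identified along chosen nodes.

If $\tau$ is a variable, $1$ or $1'$, let $T$ be a single node $y=z$ with $\lambda(y,y)=r$ if $r$ is an identity atom, and a single edge with $\lambda(y,z)=r$ otherwise. In an extension $N$ we still have $\lambda(y,z)=r$, which gives the claim for a variable; for $1$ nothing is required, and for $1'$ the atom $r$ is an identity atom, so $y=z$. For $\tau=0$ there is no $r$. For $\tau_1+\tau_2$ take the diagram for a summand whose value contains $r$. For $\tau_1^\smile$ take the diagram $(T,y,z)$ for $r^\smile\in\tau_1(\bar f)$ and reverse the root. For $\tau_1\cdot\tau_2$ take diagrams for $r\in\tau_1(\bar f)$ and for $r\in\tau_2(\bar f)$ and glue them by identifying the roots, which are both a vertex or both an edge, with the same atom $r$.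

Let $\tau=\tau_1;\tau_2$. There are $s\in\tau_1(\bar f)$ and $t\in\tau_2(\bar f)$ with $C(s,t,r)$. Take diagrams $(T_1,y,w_1)$ for $s$ and $(T_2,w_2,z)$ for $t$. The nodes $w_1,w_2$ have the same type, and in every case below they are identified to one node $w$; so in every extension $N$ of the resulting $T$ we have $(y,w)\in\tau_1^N(\bar f)$ and $(w,z)\in\tau_2^N(\bar f)$, hence $(y,z)\in\tau^N(\bar f)$. It remains to make $(T,y,z)$ a diagram for $r$.
\begin{itemize}
\item Suppose $s$ or $t$ is an identity atom. Glue $T_1$ and $T_2$ along the vertex $w$. If $s$ is an identity atom, then $y=w$ and $r=t$ by (C1), so $(y,z)$ is the root of $T_2$ and carries $r$. If $t$ is an identity atom, then $z=w$ and $r=s$ by (C2), so $(y,z)$ is the root of $T_1$ and carries $r$.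
\item Suppose $r$ is an identity atom and $s,t$ are not. By (C3), $\lambda(z,w_2)=t^\smile=s=\lambda(y,w_1)$. Identify also $y$ with $z$, that is, glue along the edge $yw$. The root $(y,y)$ carries the identity atom of the source of $s$, which is $r$.
\item Suppose none of $s,t,r$ is an identity atom. Take the triangle on $y,w,z$ with $\lambda(y,w)=s$, $\lambda(w,z)=t$, $\lambda(y,z)=r$. It is a partial network over $K_3$ by (C4). Glue $T_1$ to it along $yw$, and then $T_2$ along $wz$.\qedhere
\end{itemize}
\end{proof}

For example, the diagram for $\chi_1\in(\alpha_1;\gamma)\cdot(\beta_1;\eta)$ consists of two triangles $upm$ and $uqm$ glued along the root $um$, and $pq$ is not an edge.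

The next lemma contains all that we need about $\mathcal G$. Part (a) says that two nonadjacent vertices with two common neighbors are separated by them. Part (b) excludes $K_4$, and more generally a triangle all of whose vertices are attached to one connected set.

\begin{lemma}\label{lem:graph}
Let $G\in\mathcal G$.
\begin{itemize}
\item[(a)] If $y\ne z$ are nonadjacent and $s\ne t$ are common neighbors of $y$ and $z$, then $s,t$ are adjacent and every path from $y$ to $z$ passes through $s$ or $t$.
\item[(b)] There is no triangle $t_1t_2t_3$ together with a nonempty set $R$ of vertices, disjoint from the triangle and inducing a connected subgraph, such that each $t_j$ has a neighbor in $R$.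
\end{itemize}
\end{lemma}

\begin{proof}
In $K_1,K_2,K_3$ there are no nonadjacent vertices and no vertices outside a triangle, so both statements hold. Let $G$ be glued along $S$ from graphs $G_1,G_2$ that satisfy (a) and (b).

(a) Suppose first that $y,z$ lie in the same part, say $V_1$. If $s\in V_2\setminus S$, then $y,z\in V_2$ by (G2), so $y,z\in S$, and they are adjacent, which is false. So $s\in V_1$, and in the same way $t\in V_1$. By (G1) and (a) for $G_1$, the pair $st$ is an edge and every path in $G_1$ from $y$ to $z$ meets $\{s,t\}$. A path in $G$ from $y$ to $z$ shortens by (G3) to a walk in $G_1$; this walk contains a path from $y$ to $z$, hence $s$ or $t$, and its vertices lie on the original path. In the remaining case $y\in V_1\setminus S$ and $z\in V_2\setminus S$, after exchanging the names of the parts if necessary. By (G2), $s,t\in V_1\cap V_2$, so $S=\{s,t\}$ is an edge, and by (G2) again every path from $y$ to $z$ meets $S$.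

(b) Suppose $t_1,t_2,t_3,R$ exist. By (G2) we may assume that the triangle lies in $V_1$. If $R\cap V_1=\emptyset$, then $R\subseteq V_2\setminus S$, so every $t_j$ lies in $V_2$ by (G2), hence in $S$, contradicting $|S|\le2$. So $R_1=R\cap V_1$ is nonempty, and it is connected in $G_1$ by (G3) applied to walks inside $R$. We show that each $t_j$ has a neighbor in $R_1$, which contradicts (b) for $G_1$. Let $v\in R$ be a neighbor of $t_j$. If $v\in V_1$, we are done. Otherwise $v\in V_2\setminus S$, so $t_j\in S$. On a walk inside $R$ from $R_1$ to $v$, the last vertex $s$ in $V_1$ is adjacent to a vertex of $V_2\setminus S$, so $s\in S$. As $s\in R$, we have $s\ne t_j$, and $s\in R_1$ is adjacent to $t_j$ because $S$ is a clique.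
\end{proof}

In particular the seven pairs of Example~\ref{ex:five} are never all edges of a graph in $\mathcal G$. If $pq$ is not an edge, the path $p,m,q$ avoids the common neighbors $u_1,u_2$, against (a); if it is an edge, the triangle $u_2pq$ and $R=\{u_1\}$ contradict (b).

\section{Completing diagrams to networks}\label{sec:completion}

A diagram may contain many nodes of each type, and all missing pairs have to be colored at once. The neutral color is harmless wherever it is available. For a pair of types $\{U_i,M\}$ there is no neutral color, and the rule is to use the dangerous color $\mathsf b$ only when both $\mathsf p$ and $\mathsf q$ are excluded. We set the rule up in a form that also serves in Section~\ref{sec:ultra}.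

Let $N$ be a finite set of typed nodes. Suppose some pairs of nodes of different types already have an admissible color; call these pairs \emph{given} and the other pairs of nodes of different types \emph{open}. In a coloring, consider nodes $u$ of type $U_i$ and $m$ of type $M$. The pair $um$ is \emph{$Q$-linked} if there is a node $q$ of type $Q$ with $uq=qm=\bullet$. It is \emph{$P$-linked} if either $i\in\{1,\ell\}$ and there is a node $p$ of type $P$ with $up=pm=\bullet$, or $1<i<\ell$ and there is a node $u'$ of type $U_{i-1}$ with $u'u=\bullet$ and $u'm=\mathsf b$.

\medskip\noindent\textbf{Default rule.} First color by $\circ$ all open pairs whose types are not of the form $\{U_i,M\}$. Then treat the open pairs $um$ in the order of increasing index $i$ of the type $U_i$ of $u$, and put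
\[
um=\begin{cases}\mathsf b&\text{if $um$ is $P$-linked and $Q$-linked},\\ \mathsf p&\text{if $um$ is $P$-linked and not $Q$-linked},\\ \mathsf q&\text{if $um$ is not $P$-linked}.\end{cases}
\]
Only finitely many indices occur in $N$, and whether $um$ is linked depends only on pairs colored in the first step, given pairs, and pairs $u'm$ of smaller index. So the rule is well defined, and an open pair is linked when it is treated if and only if it is linked in the final coloring. Below, $i-n$ denotes the $n$-th iterated predecessor of $i$.

\begin{lemma}\label{lem:default}
Color the open pairs by the default rule. Then no open pair is solid. Let $um$ be an open pair with $u$ of type $U_i$ and $m$ of type $M$.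
\begin{itemize}
\item[(a)] The pair $um$ belongs to no triangle \textup{(F1)} or \textup{(F2)}, and to no triangle \textup{(F3)} in which $u$ is the node with the larger index.
\item[(b)] If $um=\mathsf b$, there is a node $q$ of type $Q$ with $uq=qm=\bullet$, and there are nodes $u=v_0,v_1,\dots,v_n$ with $n\geq 0$ such that $v_j$ has type $U_{i-j}$, the pairs $v_jv_{j+1}$ are solid, and one of the following holds:
\begin{itemize}
\item[$(\alpha)$] $n\ge1$ and the pair $v_nm$ is given;
\item[$(\beta)$] $i-n\in\{1,\ell\}$ and there is a node $p$ of type $P$ with $v_np=pm=\bullet$.
\end{itemize}
If $i=\ell$, then $(\beta)$ holds with $n=0$.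
\end{itemize}
\end{lemma}

\begin{proof}
The rule never assigns $\bullet$. In a triangle (F1), and in a triangle (F3) as described, the third node makes $um$ $P$-linked (in (F3) the larger index lies strictly between $1$ and $\ell$), so $um\ne\mathsf q$, while the triangle requires $um=\mathsf q$. In a triangle (F2) the third node makes $um$ $Q$-linked, so $um\ne\mathsf p$, while the triangle requires $um=\mathsf p$. This proves (a).

For (b), the node $q$ exists because $um$ is $Q$-linked. Suppose $v_0,\dots,v_j$ have been found and $v_jm$ is open with color $\mathsf b$, hence $P$-linked. If $i-j\in\{1,\ell\}$, stop: $(\beta)$ holds with $n=j$. Otherwise there is $v_{j+1}$ of type $U_{i-j-1}$ with $v_jv_{j+1}=\bullet$ and $v_{j+1}m=\mathsf b$. If $v_{j+1}m$ is given, stop with $(\alpha)$ and $n=j+1$; if it is open, continue. The nodes $v_j$ have different types and $N$ is finite, so the process stops. If $i=\ell$, it stops at once.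
\end{proof}

The sequence $v_0,\dots,v_n,m$ in case $(\alpha)$, or $v_0,\dots,v_n,p,m$ in case $(\beta)$, is called a \emph{descent} from $u$ to $m$. Its nodes have different types, it has at least one interior node, and its interior nodes have type $P$ or $U_j$ with $j<i$.

\begin{lemma}\label{lem:complete}
Let $T$ be a partial network over a graph $(N,E)\in\mathcal G$. Then some network on the node set $N$ extends $T$.
\end{lemma}

\begin{proof}
Let the colored edges of $T$ be the given pairs and apply the default rule. Solid pairs are given, hence edges. So if $um$ is open with color $\mathsf b$, the node $q$ of Lemma~\ref{lem:default}(b) is a common neighbor of $u$ and $m$ in the graph, and a descent is a path in the graph.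

Suppose three nodes form a forbidden triangle. Since $T$ is a partial network, one of the three pairs is open, and it is not solid.

\emph{\textup{(F1)} and \textup{(F2)}.} The only pair that is not solid is the pair $um$ of types $\{U_i,M\}$. So it is open, against Lemma~\ref{lem:default}(a).

\emph{\textup{(F3)}, on nodes $u,u^+,m$ of types $U_i,U_{i+1},M$.} The pair $uu^+$ is solid, so it is an edge, and $u^+m$ is an edge by Lemma~\ref{lem:default}(a). So $um$ is open, with color $\mathsf b$. The nonadjacent nodes $u,m$ have the common neighbors $u^+$ and $q$, and a descent from $u$ to $m$ has no node of type $U_{i+1}$ or $Q$. This contradicts Lemma~\ref{lem:graph}(a).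

\emph{\textup{(F4)}, on nodes $u,v,m$ of types $U_i,U_\ell,M$ with $i+1=\ell$.} The pair $uv$ is an edge and $um=vm=\mathsf b$. If $vm$ is an edge, then $um$ is open, $v$ and a node of type $Q$ are common neighbors of $u$ and $m$, and a descent from $u$ to $m$ avoids both, against Lemma~\ref{lem:graph}(a). So $vm$ is open. By Lemma~\ref{lem:default}(b) with index $\ell$, the nodes $v,m$ have common neighbors $p$ of type $P$ and $q$ of type $Q$. By Lemma~\ref{lem:graph}(a), $pq$ is an edge, so $vpq$ is a triangle of the graph, and
\begin{equation}\label{eq:sep}
\text{every path from $v$ to $m$ meets $\{p,q\}$.}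
\end{equation}
If $um$ were an edge, the path $v,u,m$ would violate \eqref{eq:sep}. So $um$ is open too. Let $q_1$ be a common neighbor of $u,m$ of type $Q$ and let $\pi$ be a descent from $u$ to $m$. By \eqref{eq:sep} for the path $v,u,q_1,m$ we get $q_1=q$, since no node of this path has type $P$; thus $uq$ is an edge. The node $v$ is not on $\pi$, because $\pi$ has no node of type $U_\ell$; so $v$ followed by $\pi$ is a path from $v$ to $m$. It has no node of type $Q$, so $p$ lies on $\pi$ by \eqref{eq:sep}. Let $R$ be the set of nodes of $\pi$ strictly before $p$. Then $u\in R$, the set $R$ is connected, and it is disjoint from $\{v,p,q\}$. The node $u$ is adjacent to $v$ and $q$, and the last node of $R$ is adjacent to $p$. This contradicts Lemma~\ref{lem:graph}(b).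
\end{proof}

For $k=2$ the last case is the configuration of Example~\ref{ex:five}: the descent is $u,p,m$, the set $R$ is $\{u\}$, and $u,v,p,q$ would be a $K_4$ in the graph. For larger $k$ the vertex $u$ of this $K_4$ is stretched to the chain $R$, which is why Lemma~\ref{lem:graph}(b) is stated for connected sets.

\begin{proposition}\label{prop:variety}
For every $k\geq2$ and every $\Lambda\subseteq\Lambda^+$, the $\Lambda$-reduct of $\mathcal B_k$ lies in $\mathbf V(\Lambda)$.
\end{proposition}

\begin{proof}
By Birkhoff's theorem it suffices to show that $\mathcal B_k$ satisfies every $\Lambda$-identity $\tau=\sigma$ valid in $\mathbf R(\Lambda)$. Let $\bar f$ be an assignment and $r\in\tau(\bar f)$ an atom. Take a diagram $(T,y,z)$ for $r$ as in Lemma~\ref{lem:diagram} and a network $N$ extending $T$, by Lemma~\ref{lem:complete}. Then $(y,z)\in\tau^N(\bar f)$. The $\Lambda$-reduct of $\mathrm{Re}(N)$ is in $\mathbf R(\Lambda)$, so $\tau^N(\bar f)=\sigma^N(\bar f)$, and Lemma~\ref{lem:sound} gives $r=\lambda(y,z)\in\sigma(\bar f)$. Thus $\tau(\bar f)\subseteq\sigma(\bar f)$, and the reverse inclusion follows by exchanging $\tau$ and $\sigma$.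
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Combine Propositions~\ref{prop:nonrep} and~\ref{prop:variety}.
\end{proof}

\begin{remark}[Complement]
The absence of complement is used in Lemmas~\ref{lem:sound} and~\ref{lem:diagram}, and Proposition~\ref{prop:variety} fails in the full signature. Indeed, the identity \eqref{eq:complement} obtained from \eqref{eq:Q} is valid for relations; $\mathcal B_2$ satisfies the Boolean laws and $1;0;1=0$, so this identity would imply \eqref{eq:Q} in $\mathcal B_2$, contrary to Example~\ref{ex:B2}.
\end{remark}

\begin{remark}[Kleene star]
Add the reflexive-transitive closure $f^*=\bigcup_nf^n$, where $f^0=1'$ and $f^{n+1}=f^n;f$, both to $\mathcal B_k$ and to the concrete algebras. Lemmas~\ref{lem:sound} and~\ref{lem:diagram} remain true. If either of them holds for a term $\tau$, it holds for all $\tau^n$ by the cases of $1'$ and $;$ in its proof. An instance $(y,z)\in(\tau^*)^N(\bar f)$ or $r\in\tau^*(\bar f)$ is an instance for some $\tau^n$, and the value of $\tau^n$ is contained in that of $\tau^*$ in both algebras. The proof of Proposition~\ref{prop:variety} then applies. So for $\{\cdot,;,\smile\}\subseteq\Lambda\subseteq\Lambda^+$ the algebra $\mathcal B_k$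 lies in the variety generated by the concrete algebras of signature $\Lambda\cup\{*\}$, and by Proposition~\ref{prop:nonrep} it is not isomorphic to such an algebra.
\end{remark}

\section{Infinite index orders and the proof of Theorem~\ref{thm:B}}\label{sec:ultra}

The contradiction in Proposition~\ref{prop:nonrep} is reached after the color $\mathsf b$ has climbed from $U_1$ to $U_{k-1}$ one step at a time. In an infinite index order the climb never arrives. More exactly, if $\ell$ is obtained from $1$ by finitely many successor steps, then the elements visited exhaust $I$, since nothing lies between an element and its successor; so $I$ is finite. We show that for infinite $I$ representations exist, and then pass from the $\mathcal B_k$ to an infinite index order by an ultraproduct.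

\subsection*{Representing countable subalgebras}

A representation requires networks in which every composition has a witness. We add witnesses one at a time and color the other pairs at the new node by the default rule. The prescribed pairs no longer form a graph in $\mathcal G$, because witnesses are also demanded for pairs that were colored by default. What replaces Lemma~\ref{lem:graph} is that at most two pairs at the new node are prescribed. Countability keeps every stage finite, and finiteness is what makes descents stop.

\begin{lemma}\label{lem:step}
Let $I$ be an infinite index order, $\mathcal A$ a countable subset of $\mathcal B_I$ and $r$ an atom. There is a network $N$ such that $\lambda(y,z)=r$ for some nodes $y,z$, and whenever $\lambda(y,z)\in f;g$ with $y,z\in N$ and $f,g\in\mathcal A$, there is $w\in N$ with $\lambda(y,w)\in f$ and $\lambda(w,z)\in g$.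
\end{lemma}

\begin{proof}
We build finite networks $N_0\subseteq N_1\subseteq\cdots$ with nodes in $\mathbb N$, each extending the previous one without changing types or colors. Let $N_0$ be one node $y$ with $\lambda(y,y)=r$ if $r$ is an identity atom, and two nodes $y,z$ with $\lambda(y,z)=r$ otherwise. List the quadruples $(y,z,f,g)\in\mathbb N^2\times\mathcal A^2$ in a sequence in which each occurs infinitely often. At step $n$ consider the $n$-th quadruple. If $y,z$ are not both in $N_n$ or $\lambda(y,z)\notin f;g$, put $N_{n+1}=N_n$. Otherwise choose $s\in f$ and $t\in g$ with $C(s,t,\lambda(y,z))$. If $s$ is an identity atom, then $\lambda(y,y)=s$ and $\lambda(y,z)=t$ by (C1), so $y$ is a witness. If $t$ is an identity atom, then $\lambda(y,z)=s$ by (C2) and $\lambda(z,z)=t$, so $z$ is a witness. In both cases put $N_{n+1}=N_n$.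

In the remaining case add a new node $\nu$ whose type is the target of $s$, and color $y\nu$ and $\nu z$, where their ends have different types, so that $\lambda(y,\nu)=s$ and $\lambda(\nu,z)=t$. If $y=z$, these are the same pair, and the two demands agree because $t=s^\smile$ by (C3). Call $y\nu$ and $\nu z$ the \emph{marked} pairs of this step. Let the given pairs be the colored pairs of $N_n$ and the colored marked pairs, and apply the default rule. All open pairs contain $\nu$, a pair at $\nu$ of different types is marked or open, solid pairs at $\nu$ are marked, and there are at most two marked pairs. We note the following consequence of Lemma~\ref{lem:default}(b).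

\medskip\noindent$(\ast)$ \emph{Let $um$ be open with color $\mathsf b$, $u$ of type $U_i$. Then there are exactly two marked pairs; one joins $\nu$ to a node of type $Q$, the other to a node of type $P$ or $U_j$ with $j<i$, and of type $P$ if $i=\ell$.}

\medskip\noindent Indeed, $\nu\in\{u,m\}$. The pair $\nu q$ is solid, hence marked. If $\nu=u$, the first pair of a descent is solid, hence marked; if $\nu=m$, the last pair of a descent is solid or given, hence marked. In either case the other node of this pair is an interior node of the descent, and for $i=\ell$ the descent is $u,p,m$.

We show that $N_{n+1}$ is a network. A forbidden triangle must contain $\nu$. If both of its pairs at $\nu$ are marked, its nodes are $y,\nu,z$ and (C4) for $s,t,\lambda(y,z)$ is violated. So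
\begin{equation}\label{eq:dagger}
\text{at least one pair of the triangle at $\nu$ is open.}
\end{equation}

\emph{\textup{(F1)} and \textup{(F2)}.} The open pair is not solid, so it is the pair of types $\{U_i,M\}$, against Lemma~\ref{lem:default}(a).

\emph{\textup{(F3)}, on $u,u^+,m$ of types $U_i,U_{i+1},M$.} The pair $uu^+$ is solid, hence not open, and $u^+m$ is not open by Lemma~\ref{lem:default}(a). So $um$ is open, with color $\mathsf b$, and $\nu\in\{u,m\}$. The pair $\nu u^+$ is not open, hence marked, and $u^+$ has type $U_{i+1}$. This contradicts $(\ast)$.

\emph{\textup{(F4)}, on $u,v,m$ of types $U_i,U_\ell,M$ with $i+1=\ell$.} The pair $uv$ is solid and $um=vm=\mathsf b$. If $\nu=u$, then $uv$ is marked, $um$ is open by \eqref{eq:dagger}, and the marked pair to $v$ contradicts $(\ast)$ for $um$. If $\nu=v$, then $uv$ is marked, $vm$ is open, and the marked pair to $u$ contradicts $(\ast)$ for $vm$, where the index is $\ell$. Let $\nu=m$. If $vm$ is marked, then $um$ is open, and the marked pair to $v$ contradicts $(\ast)$ for $um$. So $vm$ is open, and by $(\ast)$ the marked pairs join $m$ to nodes of types $P$ and $Q$. Hence every pair of $m$ with a node of some type $U_j$ is open. In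 particular $um$ is open, and a descent from $u$ to $m$ cannot be of kind $(\alpha)$. So it is of kind $(\beta)$, and an iterated predecessor of $i$ lies in $\{1,\ell\}$; as $i<\ell$, it equals $1$. Then $\ell=i+1$ is obtained from $1$ by finitely many successor steps, so $I$ is finite, contrary to the hypothesis.

Thus all $N_n$ are networks, and so is $N=\bigcup_nN_n$, since a triangle lies in some $N_n$. If $\lambda(y,z)\in f;g$ in $N$ with $f,g\in\mathcal A$, the quadruple $(y,z,f,g)$ is considered at some step $n$ with $y,z\in N_n$, and $N_{n+1}$ contains a witness.
\end{proof}

The hypothesis that $I$ is infinite entered only in the last subcase of (F4). For $I=[k]$ this subcase is the configuration of Figure~\ref{fig:config} at the moment when $m$ is added as a witness for the pair $(p,q)$.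

\begin{proposition}\label{prop:rep}
Let $I$ be an infinite index order. Every countable subalgebra $\mathcal A$ of $\mathcal B_I$ in the full signature is isomorphic to an algebra of binary relations in the full signature.
\end{proposition}

\begin{proof}
For each nonempty $h\in\mathcal A$ choose an atom $r\in h$ and a network $N_h$ for $r$ as in Lemma~\ref{lem:step}, with the $N_h$ pairwise disjoint. Let $U=\bigcup_hN_h$, $W=\bigcup_h(N_h\times N_h)$ and $\varphi(f)=\{(y,z)\in W:\lambda(y,z)\in f\}$. Each pair in $W$ carries exactly one atom, so $\varphi$ preserves the Boolean operations, with unit $W$. It preserves converse since $\lambda(z,y)=\lambda(y,z)^\smile$, and $1'$ since $\lambda(y,z)$ is an identity atom exactly when $y=z$. If $(y,w)\in\varphi(f)$ and $(w,z)\in\varphi(g)$, then $y,w,z$ lie in one $N_h$ and $(y,z)\in\varphi(f;g)$ by \eqref{eq:C}; the inclusion $\varphi(f;g)\subseteq\varphi(f);\varphi(g)$ is the witness property of Lemma~\ref{lem:step}. If $f\ne g$, their symmetric difference $h$ is a nonempty element of $\mathcal A$, and a pair in $N_h$ whose atom lies in $h$ belongs to exactly one of $\varphi(f),\varphi(g)$.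
\end{proof}

\subsection*{The ultraproduct}

We recall the tools. An \emph{ultrafilter} $D$ on $K=\{2,3,\dots\}$ is a family of subsets of $K$ that is closed under finite intersections and supersets and contains exactly one of $J$ and $K\setminus J$ for every $J\subseteq K$; it is \emph{nonprincipal} if it contains all cofinite sets. A property holds \emph{for almost all $k$} if the set of $k$ with this property is in $D$. Given structures $\mathcal M_k$ of one signature, the ultraproduct $\prod_D\mathcal M_k$ consists of the classes $[x_k]$ of sequences $(x_k)_{k\in K}$, $x_k\in\mathcal M_k$, modulo equality for almost all $k$; operations are computed coordinatewise, and a relation holds of classes if it holds of the coordinates for almost all $k$. \L o\'s's theorem states that a first-order formula holds in $\prod_D\mathcal M_k$ of $[x_k],[y_k],\dots$ if and only if it holds in $\mathcal M_k$ of $x_k,y_k,\dots$ for almost all $k$. A substructure is \emph{elementary} if every formula with parameters in it has the same truth value in it as in the whole structure. By the downward L\"owenheim--Skolem theorem every structure of a countable signature has a countable elementary substructure.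

Fix a nonprincipal ultrafilter $D$ on $K$ and put $I=\prod_D[k]$. Being an index order is expressed by a first-order sentence about $<$, so $I$ is an index order. For each $n$ the order $[k]$ has at least $n$ elements for all $k\ge n$, so $I$ has at least $n$ elements. Thus $I$ is infinite.

\begin{lemma}\label{lem:embed}
The ultraproduct $\prod_D\mathcal B_k$ embeds in $\mathcal B_I$ in the full signature.
\end{lemma}

\begin{proof}
For an index order $J$ regard $S_J$ as a structure with the set of identity atoms, the map $\smile$ and the relation $C$. We first identify $\prod_DS_{[k]}$ with $S_I$. Code a type by a letter in $\{P,Q,M,U\}$ and an index $i\in J$, which is the subscript for the letter $U$ and is set to $1$ for the other letters. An atom is then coded by a triple $(\omega,i,j)$, where $i,j$ are the indices of source and target and the \emph{shape} $\omega$ consists of the two letters and a label among $1,\delta,\bullet,\circ,\mathsf p,\mathsf q,\mathsf b$. The set of shapes is finite and does not depend on $J$. The definitions of Section~\ref{sec:algebras} refer to indices only through equality, the elements $1,\ell$, the order and the successor, all definable from $<$. So for fixed shapes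 each of the statements ``$(\omega,i,j)$ codes an atom'', ``$(\omega',i',j')$ codes the converse of $(\omega,i,j)$'' and ``$C$ holds of the atoms coded by three given triples'' is expressed by a first-order formula in the indices that is the same for all $J$; being an identity atom depends on the shape alone. A sequence of atoms $s_k\in S_{[k]}$ with codes $(\omega_k,i_k,j_k)$ has $\omega_k=\omega$ for almost all $k$, for a unique shape $\omega$, since there are finitely many shapes. Send $[s_k]$ to the atom of $S_I$ coded by $(\omega,[i_k],[j_k])$. By \L o\'s's theorem this triple codes an atom, every atom of $S_I$ arises from exactly one class $[s_k]$, and the bijection respects identity atoms, $\smile$ and $C$.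

With this identification define
\[
\psi([f_k])=\{[s_k]\in S_I:\ s_k\in f_k\text{ for almost all }k\}.
\]
This does not depend on the representatives, as $D$ is closed under finite intersections. The map $\psi$ preserves $\cdot$ for the same reason, and $-$ because exactly one of $s_k\in f_k$, $s_k\notin f_k$ holds for almost all $k$; hence it preserves all Boolean operations. It preserves $1'$ and $\smile$ because these are computed coordinatewise on $S_I$. Let $r=[r_k]$. If $r_k\in f_k;g_k$ for almost all $k$, choose for these $k$ atoms $s_k\in f_k$, $t_k\in g_k$ with $C(s_k,t_k,r_k)$, and arbitrary atoms for the other $k$; then $[s_k]\in\psi([f_k])$, $[t_k]\in\psi([g_k])$ and $C([s_k],[t_k],r)$. Conversely, if these three statements hold, then $s_k\in f_k$, $t_k\in g_k$ and $C(s_k,t_k,r_k)$ hold simultaneously for almost all $k$, so $r\in\psi([f_k;g_k])$. Finally, if $[f_k]\ne[g_k]$, then $f_k\neq g_k$ for almost all $k$; choosing $s_k$ in the symmetric difference for these $k$ gives an atom $[s_k]$ in $\psi$ of the symmetric difference of $[f_k]$ and $[g_k]$, that is, in exactly one of $\psi([f_k])$ and $\psi([g_k])$.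
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose $\theta$ is a first-order sentence such that $\mathbf R(\Lambda)$ consists of the members of $\mathbf V(\Lambda)$ satisfying $\theta$. By Theorem~\ref{thm:A} the $\Lambda$-reduct of every $\mathcal B_k$ lies in $\mathbf V(\Lambda)\setminus\mathbf R(\Lambda)$, so it satisfies $\neg\theta$. By \L o\'s's theorem $\prod_D\mathcal B_k$ satisfies $\neg\theta$. Let $\mathcal A$ be a countable elementary subalgebra of $\prod_D\mathcal B_k$ in the full signature; it satisfies $\neg\theta$ as well. By Lemma~\ref{lem:embed}, $\mathcal A$ is isomorphic to a countable subalgebra of $\mathcal B_I$ with $I$ infinite, so by Proposition~\ref{prop:rep} it is isomorphic to an algebra of binary relations in the full signature. Hence the $\Lambda$-reduct of $\mathcal A$ is in $\mathbf R(\Lambda)$ and satisfies $\theta$, a contradiction.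
\end{proof}

\begin{thebibliography}{1}

\bibitem{positive}
\emph{Axiomatizability of positive algebras of binary relations},
\texttt{https://old.renyi.hu/pub/algebraic-logic/AMikAU11.pdf}.

\end{thebibliography}
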